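# Planar posets have queue-number $O(n^{2/3})$

## 1. Planar posets, queue layouts and rainbows

All posets here are finite. We begin with standard vocabulary.

**Definition (covers, linear extensions).** In a poset $P$, the relation $x<y$ is a *cover relation*, written $x\prec y$, if no element lies strictly between $x$ and $y$. The *cover graph* (Hasse diagram) has the elements as vertices and the cover relations as edges. A *linear extension* of $P$ is a linear order $L$ on the elements such that $x<y$ in $P$ implies $x<y$ in $L$. We write $\min P$ and $\max P$ for the sets of minimal and maximal elements. We say that $P$ *has $0$ and $1$* if it has a least element $0$ and a greatest element $1$. A *down-set* contains everything below each of its members, and an *up-set* everything above. A subset is *convex* if it contains every element lying between two of its members.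

Example: the *diamond* has elements $0,u,v,1$ and cover relations $0\prec u$, $0\prec v$, $u\prec 1$, $v\prec 1$. The relation $0<1$ is not a cover. The linear extensions are $0,u,v,1$ and $0,v,u,1$.

**Definition (planar poset).** A poset is *planar* if its cover graph has an *upward planar drawing*: each cover relation $x\prec y$ is drawn as a $y$-monotone curve going upward from $x$ to $y$, and no two curves cross except at common endpoints.

Example: the diamond is planar (put $0$ at the bottom, $1$ at the top, $u$ and $v$ at middle height). The poset with three minimal elements, each below each of three maximal elements, is not planar, because its cover graph is $K_{3,3}$, which has no planar drawing at all.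

**Definition (nesting, queue layout, queue-number).** Let $L$ be a linear extension of $P$. Two cover relations $a\prec b$ and $c\prec d$ *nest* if $a<c<d<b$ or $c<a<b<d$ in $L$. A *queue layout* of $P$ with $k$ queues is a linear extension $L$ together with a partition of the cover relations into $k$ classes (queues) such that no queue contains two nesting edges. The *queue-number* $\mathrm{qn}(P)$ is the least $k$ for which such a layout exists.

Example: in the diamond, two nesting edges would need four distinct endpoints with the outer edge going from the first to the last element of $L$, that is, from $0$ to $1$. There is no such cover relation, so one queue suffices and $\mathrm{qn}=1$.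

**Definition (rainbow).** Given $L$, a *rainbow* is a set of pairwise nesting cover relations. It can be listed from outside to inside as $e_l=(a_l,b_l)$ with
$$a_1<a_2<\dots<a_k<b_k<\dots<b_2<b_1\quad\text{in }L .$$
In particular its $2k$ endpoints are distinct.

Example: take $k$ disjoint relations $a_i\prec b_i$. In the linear extension $a_1,\dots,a_k,b_k,\dots,b_1$ all $k$ edges form a rainbow. In $a_1,\dots,a_k,b_1,\dots,b_k$ no two edges nest. So the choice of $L$ is everything.

**Fact 0.** For a fixed linear extension $L$, the least number of queues equals the maximum size of a rainbow.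

*Proof.* "Lies strictly nested inside" is a strict partial order on the cover relations. Queues are exactly its antichains, and rainbows are exactly its chains. By Mirsky's theorem, the least number of antichains that partition a finite poset equals the maximum size of a chain. $\square$

So the task is always to find a linear extension in which every rainbow is small.

## 2. Is there a bound $O(n^{\alpha})$ with $\alpha<1$?

The following facts are known. Every planar poset on $n$ elements has queue-number at most $\frac n2$. For each $n\ge1$ there is a planar poset $P_n$ with $3n+3$ elements and $\lceil\sqrt{n+1}\,\rceil\le\mathrm{qn}(P_n)\le\lceil\sqrt n\,\rceil+1$. Heath and Pemmaraju conjectured that $\mathrm{qn}(P)=O(\sqrt n)$ for every $n$-element planar poset. A weaker statement appears as Conjecture 4 in "Internship Report: Queue layouts of graphs and posets": there are constants $\alpha<1$ and $c>0$ such that $\mathrm{qn}(P)\le c\,n^{\alpha}$ for every planar poset $P$ on $n$ elements. In words: can one beat the linear bound by a power of $n$? The answer is yes, with $\alpha=2/3$. Here is what we prove.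

**Theorem 1.** Every planar poset on $n\ge1$ elements satisfies $\mathrm{qn}(P)\le 19\,n^{2/3}$.

**Theorem 2.** Every planar poset on $n\ge1$ elements satisfies
$$\mathrm{qn}(P)\le 2\sqrt{2n}+2\bigl(|\min P|+|\max P|-2\bigr).$$

**Corollary 3.** Every planar poset with $0$ and $1$ satisfies $\mathrm{qn}(P)\le2\sqrt{2n}$. This is sharp up to a constant factor: for every $n=3m$ there is a planar poset with $0$ and $1$ on $n$ elements with $\mathrm{qn}\ge\sqrt{n/3}$.

**Theorem 4.** Let $P$ be a planar poset on $n$ elements and let $A_1,A_2,\dots$ be obtained by repeatedly removing all minimal elements of $P$. Fix $p\ge0$, put $X=A_1\cup\dots\cup A_p$, and let $B_1,B_2,\dots$ be obtained by repeatedly removing all maximal elements of $P\setminus X$. (These sets are eventually empty.) Then for every $q\ge0$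
$$\mathrm{qn}(P)\le2\sqrt{2n}+2\bigl(|A_{p+1}|+|B_{q+1}|\bigr)+2e\sqrt{2(p+q)n}+\tfrac{p+q}3 .$$

Whether $O(\sqrt n)$ holds for all planar posets is not settled here.

## 3. A planar poset that forces rainbows of size $\sqrt{n/3}$

We start with a family small enough to handle by hand. It gives the lower bound in Corollary 3, and it will serve as a test for every idea below. Take a chain $c_1<\dots<c_m<d_m<\dots<d_1$ and elements $x_1,\dots,x_m$ with $c_i<x_i<d_i$, and take the transitive closure. Call this poset $Q_m$. It has $n=3m$ elements, $0=c_1$ and $1=d_1$.

The elements below $x_i$ are $c_1,\dots,c_i$, and those above are $d_i,\dots,d_1$. Hence the cover relations are $c_i\prec c_{i+1}$, $d_{i+1}\prec d_i$, $c_i\prec x_i$ and $x_i\prec d_i$. The pair $c_m<d_m$ is not a cover, because $c_m<x_m<d_m$.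

**The case $m=2$.** Here $c_2<x_2<d_2$ is a chain, everything lies between $c_1$ and $d_1$, and the only freedom in $L$ is the position of $x_1$.

- $c_1,x_1,c_2,x_2,d_2,d_1$: the edge $x_1d_1$ nests over $c_2x_2$.
- $c_1,c_2,x_1,x_2,d_2,d_1$: the edge $x_1d_1$ nests over $x_2d_2$.
- $c_1,c_2,x_2,x_1,d_2,d_1$ or $c_1,c_2,x_2,d_2,x_1,d_1$: the edge $c_1x_1$ nests over $c_2x_2$.

So $\mathrm{qn}(Q_2)\ge2$. A rainbow of size $3$ would use all six elements and have the outer edge $c_1d_1$, which is not a cover. So $\mathrm{qn}(Q_2)=2$.

**$Q_m$ is planar.** Let $r_i=m+1-i$ and place $c_i=(0,-r_i)$, $d_i=(0,r_i)$, $x_i=(-r_i,0)$, with straight edges. The edge $c_ix_i$ lies on the line $x+y=-r_i$ at heights at most $0$, and the edge $x_id_i$ on the line $y-x=r_i$ at heights at least $0$. Lines within each of the two families are parallel and distinct. The two families meet only at height $0$, at the points $x_i$. The remaining edges are unit segments on the axis $x=0$, which the slanted edges touch only at their endpoints $c_i,d_i$. All edges go upward.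

**Lower bound for every $m$.** Let $L$ be any linear extension. By the Erdős–Szekeres theorem there are $i_1<\dots<i_r$ with $r\ge\sqrt m$ such that $x_{i_1},\dots,x_{i_r}$ is increasing or decreasing in $L$. If it is increasing, then in $L$
$$x_{i_1}<\dots<x_{i_r}<d_{i_r}<\dots<d_{i_1},$$
so the edges $x_{i_j}\prec d_{i_j}$ form a rainbow. If it is decreasing, then
$$c_{i_1}<\dots<c_{i_r}<x_{i_r}<\dots<x_{i_1},$$
so the edges $c_{i_j}\prec x_{i_j}$ form a rainbow. In both cases there is a rainbow of size at least $\sqrt m=\sqrt{n/3}$, so $\mathrm{qn}(Q_m)\ge\sqrt{n/3}$. This proves the second half of Corollary 3.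

## 4. Ordering by height layers fails on $Q_m$

A sensible first attempt is to order $P$ by layers: all of $A_1=\min P$ first, then the minimal elements $A_2$ of the rest, and so on. Each layer is an antichain, so we may order its elements as we like. Within one layer this freedom is useful: Section 9 shows that a random order keeps the rainbows of one layer small.

The attempt breaks when there are many layers, and $Q_m$ shows it. The layers of $Q_m$ are
$$A_1=\{c_1\},\quad A_{i+1}=\{c_{i+1},x_i\}\ (1\le i\le m-1),\quad A_{m+1}=\{x_m\},\quad \{d_m\},\dots,\{d_1\}.$$
Since $x_i\in A_{i+1}$, every layered order has $x_1<x_2<\dots<x_m<d_m<\dots<d_1$, whatever we do inside the layers. The edges $x_i\prec d_i$ then form a rainbow of size $m=n/3$. So for tall posets the order has to move elements away from their height, and it has to use the plane to decide how. We therefore turn to the geometry, and return to layers only where there are few of them.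

## 5. Left and right of a path in an upward drawing

**Definition (planar $st$-graph).** A *planar $st$-graph* is an acyclic digraph with exactly one source $s$ and exactly one sink $t$, with a planar embedding in which $s$ and $t$ lie on the outer face.

Example: the diamond, directed upward, with $s=0$ and $t=1$.

**Cited theorem** (Kelly, *Discrete Math.* 63 (1987); Di Battista–Tamassia, *Theoret. Comput. Sci.* 61 (1988)). A digraph is upward planar if and only if it is a spanning subgraph of a planar $st$-graph. Every planar $st$-graph has an upward planar drawing.

**Step 1: the graph $H$.** The purpose is to make every vertex lie on a bottom-to-top path, adding as few edges as possible. Let $M$ be a planar poset with $n\ge2$ elements and let $G$ be its cover graph, directed upward. Let $G^*\supseteq G$ be a planar $st$-graph on the same vertex set, with an upward planar drawing. If $s=t$, then any other vertex $v$ could be traced back to $s$ and forward to $t=s$, giving a cycle; so $s\ne t$. A source of $G^*$ is a source of $G$, so $s\in\min M$, and similarly $t\in\max M$.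

For each $v\in\min M\setminus\{s\}$ choose one edge of $G^*$ entering $v$. For each $v\in\max M\setminus\{t\}$ choose one edge of $G^*$ leaving $v$. Let $H$ be $G$ together with the chosen edges, with the drawing inherited from $G^*$. Then:

* **(H1)** Every edge $(v,w)$ of $H$ that is not in $G$ has $v\in\max M\setminus\{t\}$ or $w\in\min M\setminus\{s\}$.
* **(H2)** Every vertex $\ne s$ has an entering edge in $H$, and every vertex $\ne t$ has a leaving edge in $H$. Since $H$ is acyclic, we can follow edges down to $s$ and up to $t$, so every vertex and every edge lies on a directed $s$–$t$ path of $H$.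

Example: let $M$ consist of two disjoint relations $a\prec b$ and $c\prec d$, at $a=(0,0)$, $b=(0,2)$, $c=(1,1)$, $d=(1,3)$. Adding the straight edges $(a,c)$ and $(b,d)$ gives a planar $st$-graph with $s=a$, $t=d$. Both added edges get chosen, since $\min M\setminus\{s\}=\{c\}$ and $\max M\setminus\{t\}=\{b\}$. So $H$ is a diamond. In $H$ there is a path from $a$ to $d$, although $a\not<d$ in $M$. This discrepancy is the price of $H$, and (H1) controls it. If $M$ has $0$ and $1$, nothing is added and $H=G$.

**Step 2: sides of a path.** We now say what "left" means. Let $\le_H$ be reachability in $H$. It is a partial order extending the order of $M$. Write $x\parallel y$ if $x,y$ are incomparable in $\le_H$, write $h(v)$ for the $y$-coordinate of $v$, and let $\Pi(v)$ be the set of $s$–$t$ paths of $H$ through $v$. Heights increase along edges, so an $s$–$t$ path $\pi$ is drawn as the graph of a continuous function $x=g_\pi(y)$ on $[h(s),h(t)]$. By (H2) the whole drawing lies in the strip $h(s)\le y\le h(t)$. So each vertex is *left of*, *right of*, or *on* $\pi$.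

The vertices on the curve $\pi$ are exactly the vertices of the path $\pi$. Indeed, every vertex has an incident edge, and if a vertex lay in the interior of some other edge, two edges would meet away from a common endpoint.

**(F)** *An edge of $H$ that is not an edge of $\pi$ does not join a vertex left of $\pi$ to one right of $\pi$. Hence a directed path between a vertex left of $\pi$ and a vertex right of $\pi$ contains a vertex of $\pi$.*

*Proof.* The interior of such an edge is disjoint from the curve $\pi$, because edges meet only at common endpoints. If its endpoints are off $\pi$ as well, the whole edge is a connected subset of the strip minus $\pi$, so it stays on one side. A directed path with no vertex on $\pi$ uses no edge of $\pi$, so each of its edges, and hence the whole path, stays on one side. $\square$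

**Lemma A.** Let $x\parallel y$. Either $x$ is left of every $\tau\in\Pi(y)$ and $y$ is right of every $\pi\in\Pi(x)$, or $x$ is right of every $\tau\in\Pi(y)$ and $y$ is left of every $\pi\in\Pi(x)$.

*Proof.* Let $h(x)\le h(y)$; the other case follows by exchanging names, since the statement is symmetric. Let $\pi\in\Pi(x)$, $\tau\in\Pi(y)$. We claim that the two curves do not meet at any height in $[h(x),h(y)]$. Suppose they do. The common point is either a common vertex $w$ or interior to a common edge $(u,w)$, since different edges meet only at endpoints.

In the first case, $x$ and $w$ both lie on $\pi$ and $h(x)\le h(w)$, so $x\le_Hw$. Likewise $w\le_Hy$ along $\tau$. So $x\le_Hy$, a contradiction. In the second case, the common point has height greater than $h(u)$ and less than $h(w)$. The vertex $x$ lies on $\pi$ and is not higher than this point, so $x\le_Hu$. The vertex $y$ lies on $\tau$ and is not lower than this point, so $w\le_Hy$. Then $x\le_Hu<_Hw\le_Hy$, a contradiction.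

So $g_\pi-g_\tau$ is continuous and nonzero on $[h(x),h(y)]$, and has constant sign there. If it is negative, evaluating at $h(x)$ shows that $x$ is left of $\tau$, and evaluating at $h(y)$ shows that $y$ is right of $\pi$. If it is positive, the reverse holds. Thus for all $\pi\in\Pi(x)$ and $\tau\in\Pi(y)$:
$$x\text{ is left of }\tau\iff y\text{ is right of }\pi .$$
The first statement depends only on $\tau$ and the second only on $\pi$. So both are constant over all choices. $\square$

## 6. Two linear orders $<_1$ and $<_2$

For $x\parallel y$ write $x\triangleleft y$ ("$x$ is to the left of $y$") in the first case of Lemma A. Exactly one of $x\triangleleft y$, $y\triangleleft x$ holds. It can be read off from the position of $x$ relative to *any single* path in $\Pi(y)$, or of $y$ relative to *any single* path in $\Pi(x)$. Define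
$$x<_1y\iff x<_Hy\text{ or }x\triangleleft y,\qquad\qquad x<_2y\iff x<_Hy\text{ or }y\triangleleft x .$$

Example: in the diamond with $u$ drawn left of $v$, we have $u\triangleleft v$. The order $<_1$ is $0,u,v,1$ and $<_2$ is $0,v,u,1$.

**Lemma B.** $<_1$ and $<_2$ are linear orders extending $<_H$.

*Proof.* Reflecting the drawing in a vertical line keeps $<_H$, reverses $\triangleleft$, and so exchanges $<_1$ and $<_2$. So it suffices to treat $<_1$. For distinct $x,y$ exactly one of $x<_Hy$, $y<_Hx$, $x\triangleleft y$, $y\triangleleft x$ holds, so $<_1$ is a tournament extending $<_H$. A tournament with no cyclic triple is a linear order. So suppose $x<_1y<_1z<_1x$, and sort by the number of relations $\triangleleft$ among the three. Three relations $<_H$ are impossible. Up to rotation the other cases are as follows.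

* *One:* $x\triangleleft y<_Hz<_Hx$. Then $y<_Hx$, contradicting $x\parallel y$.
* *Two:* $x\triangleleft y\triangleleft z<_Hx$. Let $\tau\in\Pi(y)$. Then $x$ is left of $\tau$ and $z$ is right of $\tau$. By (F) a path from $z$ to $x$ contains a vertex $v$ of $\tau$. If $v\le_Hy$, then $z\le_Hv\le_Hy$. If $v\ge_Hy$, then $y\le_Hv\le_Hx$. Both are contradictions.
* *Three:* $x\triangleleft y\triangleleft z\triangleleft x$. Let $\tau\in\Pi(y)$ and $\pi\in\Pi(x)$. We build an $s$–$t$ path $\pi_0$ of $H$ with $g_{\pi_0}=\min(g_\pi,g_\tau)$. Consider two common vertices of $\pi$ and $\tau$ that are consecutive in height. If $\pi$ and $\tau$ share an edge between them, both endpoints of that edge are common vertices, so both paths consist of just this edge there. Otherwise $\pi$ and $\tau$ have no common point strictly between them, since such a point would be a common vertex or interior to a common edge. Then one of the two subpaths is left of the other throughout. Choosing the left subpath each time gives $\pi_0$. Since $x$ is on $\pi$ and left of $\tau$, it is on $\pi_0$, so $\pi_0\in\Pi(x)$. Since $z$ is right of $\tau$, it is right of $\pi_0$. As $z\parallel x$, this gives $x\triangleleft z$,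 contradicting $z\triangleleft x$. $\square$

**Both orders fail on $Q_m$.** Use the drawing of Section 3; here $H=G$. For $i<j$, the path $c_1,\dots,c_m,x_m,d_m,\dots,d_1$ has $x$-coordinate $-1$ at height $0$, and $x_i=(-r_i,0)$ with $r_i\ge2$ lies to its left. So $x_i\triangleleft c_j$ and $x_i\triangleleft d_j$. Also $x_i\triangleleft x_j$, since a path through $x_j$ has $x$-coordinate $-r_j>-r_i$ at height $0$. Therefore
$$<_1:\ c_1,x_1,c_2,x_2,\dots,c_m,x_m,d_m,\dots,d_1,\qquad <_2:\ c_1,\dots,c_m,x_m,d_m,x_{m-1},d_{m-1},\dots,x_1,d_1 .$$
In $<_1$ the edges $x_i\prec d_i$ form a rainbow of size $m$, and in $<_2$ the edges $c_i\prec x_i$ do. Neither order alone is good enough.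

**Mixing the two orders.** The bad rainbow of $<_1$ is one in which the $x_i$ come in $<_1$-order, and the bad rainbow of $<_2$ is one in which they come in $<_2$-order. The idea is to cut $<_1$ into consecutive blocks and sort *inside* each block by $<_2$. Try this on $Q_4$ with blocks of size $4$. The order becomes
$$c_1,c_2,x_2,x_1\ \mid\ c_3,c_4,x_4,x_3\ \mid\ d_4,d_3,d_2,d_1 .$$
By positions the edges are $(1,2)$, $(1,4)$, $(2,3)$, $(2,5)$, $(5,6)$, $(5,8)$, $(6,7)$, $(7,9)$, $(8,10)$, $(3,11)$, $(4,12)$, $(9,10)$, $(10,11)$, $(11,12)$. A rainbow of size $4$ needs an outer edge spanning at least $7$ positions of difference, so $(3,11)$ or $(4,12)$. The edges strictly inside one of these are among $(5,6),(5,8),(6,7),(7,9),(8,10),(9,10),(10,11)$, and the only nesting pair among them is $(5,8)\supset(6,7)$. So the largest rainbow has size $3$, while each pure order has one of size $4$.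

To prove that the mixture works in general we must understand two nested edges whose lower endpoints share a block and whose upper endpoints share a later block. Within a block, $L$ is $<_2$. Across blocks, $L$ is $<_1$. If there is a whole block in between, any vertex $z$ of it satisfies $a,a'<_1z<_1b,b'$. The next section shows that such a $z$ forces strong order relations.

## 7. Two edges around a common vertex

For each edge $e=(a,b)$ of $H$ fix an $s$–$t$ path $\pi_e$ of $H$ through $e$. Every vertex of $\pi_e$ is $\le_Ha$ or $\ge_Hb$.

**Lemma C.** Let $e=(a,b)$ be an edge of $H$ and $a<_1z<_1b$. Then $z$ is not on $\pi_e$. If $z$ is left of $\pi_e$, then $a<_Hz$. If $z$ is right of $\pi_e$, then $z<_Hb$.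

*Proof.* Vertices on $\pi_e$ are $\le_1a$ or $\ge_1b$, so $z$ is not one of them. Let $z$ be left of $\pi_e\in\Pi(a)$. If $z\parallel a$, then $z\triangleleft a$, so $z<_1a$, a contradiction. So $z$ and $a$ are comparable in $\le_H$, and $a<_1z$ gives $a<_Hz$. Let $z$ be right of $\pi_e\in\Pi(b)$. If $z\parallel b$, then $b\triangleleft z$, so $b<_1z$, a contradiction. So $z$ and $b$ are comparable, and $z<_1b$ gives $z<_Hb$. $\square$

**Lemma D.** Let $e=(a,b)$ and $e'=(a',b')$ be edges of $H$ with four distinct endpoints, and let $z$ satisfy $a,a'<_1z<_1b,b'$. Suppose $a<_2a'$ and $b'<_2b$. If $z$ is on the same side of $\pi_e$ and of $\pi_{e'}$, then $a<_Ha'$ and $b'<_Hb$.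

*Proof.* Since $z<_1b,b'$ and $<_1$ extends $<_H$, we never have $b\le_Hz$ or $b'\le_Hz$. Similarly we never have $z\le_Ha$ or $z\le_Ha'$.

*Case 1: $z$ is left of both paths.* By Lemma C, $a<_Hz$ and $a'<_Hz$.

First we show $a<_Ha'$. Suppose $a\parallel a'$. Then $a<_2a'$ means $a'\triangleleft a$, so $a$ is right of $\pi_{e'}$, while $z$ is left of it. By (F) a path from $a$ to $z$ contains a vertex $v$ of $\pi_{e'}$. If $v\le_Ha'$, then $a\le_Ha'$, a contradiction. If $v\ge_Hb'$, then $b'\le_Hz$, which is excluded. So $a,a'$ are comparable, and $a<_2a'$ gives $a<_Ha'$.

Now we show $b'<_Hb$. Suppose not. Then $b'<_2b$ means $b\triangleleft b'$, so $b\parallel b'$ and $b'$ is right of $\pi_e$. In particular $e'$ is not an edge of $\pi_e$, so by (F) the vertex $a'$ is on or right of $\pi_e$. If $a'$ is on $\pi_e$, then $a'\le_Ha$ is impossible because $a<_Ha'$, so $b\le_Ha'<_Hb'$, contradicting $b\parallel b'$. So $a'$ is right of $\pi_e$. Since $a'<_Hz$ and $z$ is left of $\pi_e$, by (F) some vertex $v$ of $\pi_e$ has $a'\le_Hv\le_Hz$. If $v\le_Ha$, then $a'\le_Ha$, contradicting $a<_Ha'$. If $v\ge_Hb$, then $b\le_Hz$, which is excluded.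

*Case 2: $z$ is right of both paths.* This is Case 1 rotated by $180^\circ$; we write it out. By Lemma C, $z<_Hb$ and $z<_Hb'$.

First we show $b'<_Hb$. Suppose $b\parallel b'$. Then $b'<_2b$ means $b\triangleleft b'$, so $b$ is left of $\pi_{e'}$, while $z$ is right of it. By (F) a path from $z$ to $b$ contains a vertex $v$ of $\pi_{e'}$. If $v\ge_Hb'$, then $b'\le_Hb$, a contradiction. If $v\le_Ha'$, then $z\le_Ha'$, which is excluded. So $b,b'$ are comparable, and $b'<_2b$ gives $b'<_Hb$.

Now we show $a<_Ha'$. Suppose not. Then $a<_2a'$ means $a'\triangleleft a$, so $a\parallel a'$ and $a'$ is left of $\pi_e$. So $e'$ is not an edge of $\pi_e$, and by (F) the vertex $b'$ is on or left of $\pi_e$. If $b'$ is on $\pi_e$, then $b'\ge_Hb$ is impossible because $b'<_Hb$, so $a'<_Hb'\le_Ha$, contradicting $a\parallel a'$. So $b'$ is left of $\pi_e$. Since $z<_Hb'$ and $z$ is right of $\pi_e$, by (F) some vertex $v$ of $\pi_e$ has $z\le_Hv\le_Hb'$. If $v\ge_Hb$, then $b\le_Hb'$, contradicting $b'<_Hb$. If $v\le_Ha$, then $z\le_Ha$, which is excluded. $\square$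

Here is why Lemma D is what we want. If $H=G$, its conclusion reads $a<a'<b'<b$ in $M$, which contradicts the fact that $a\prec b$ is a cover relation. So in the case of $0$ and $1$ two such nested edges cannot exist.

## 8. Blocks of $<_1$ sorted by $<_2$: proof of Theorem 2

For $n=1$ there are no cover relations and the claim is trivial. Let $M$ be a planar poset with $n\ge2$ elements, with $H$ as in Section 5, and put $\sigma=|\min M|+|\max M|-2$.

**Step 1: the linear extension.** Let $\beta\ge1$ be an integer. Cut $<_1$ into consecutive blocks $K_1,\dots,K_N$ of $\beta$ elements (the last possibly smaller but nonempty), so $N=\lceil n/\beta\rceil$. Let $L$ list $K_1,K_2,\dots,K_N$ in this order, each block sorted by $<_2$. If $x<_Hy$, then $x<_1y$, so the block of $x$ is not later than that of $y$. If the blocks coincide, then $x<_2y$ puts $x$ first. So $L$ is a linear extension of $\le_H$, hence of $M$.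

Let $e_1,\dots,e_k$ be a rainbow, listed from outside to inside, $e_l=(a_l,b_l)$ with $a_l\in K_{i_l}$ and $b_l\in K_{j_l}$. Then $i_l$ is nondecreasing in $l$, $j_l$ is nonincreasing, and $i_l\le j_l$.

**Step 2: short edges.** We bound the number of $l$ with $j_l-i_l\le1$ by counting endpoints. If $e_l$ is the first short edge, it and all later edges have both endpoints in $K_{i_l}\cup K_{j_l}$, a set of at most $2\beta$ elements. The endpoints of a rainbow are distinct, so there are at most $\beta$ short edges.

**Step 3: long edges come in few groups.** We sort the edges with $j_l-i_l\ge2$ by their pair of blocks. Whenever $(i_l,j_l)$ changes as $l$ increases, the difference $j_l-i_l\in\{2,\dots,N-1\}$ strictly decreases. So the long edges form at most $(N-2)^+=\max(N-2,0)$ groups with constant $(i,j)$, and each group is a run of consecutive indices.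

For each group $(i,j)$ fix one vertex $z\in K_{i+1}$. Since $i<i+1<j$, we have $a_l<_1z<_1b_l$ for all $e_l$ in the group. By Lemma C, $z$ is never on $\pi_{e_l}$. So the group splits into a *left class* ($z$ is left of $\pi_{e_l}$) and a *right class* ($z$ is right of $\pi_{e_l}$).

**Step 4: consecutive edges of one class produce a special vertex.** Call an element of $(\max M\setminus\{t\})\cup(\min M\setminus\{s\})$ *special*; there are at most $\sigma$ special vertices. Let $l<l'$ be consecutive members of the same class of the same group. The elements $a_l,a_{l'}$ lie in one block and $b_l,b_{l'}$ lie in one block. In $L$ we have $a_l<a_{l'}<b_{l'}<b_l$, and blocks are sorted by $<_2$, so $a_l<_2a_{l'}$ and $b_{l'}<_2b_l$. The four endpoints are distinct. Lemma D gives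
$$a_l<_Ha_{l'}\qquad\text{and}\qquad b_{l'}<_Hb_l .$$
These cannot both be relations of $M$, since then $a_l<a_{l'}<b_{l'}<b_l$ in $M$, contradicting $a_l\prec b_l$. We assign to the pair $(l,l')$ a special vertex as follows.

* If $a_l\not<a_{l'}$ in $M$, an $H$-path from $a_l$ to $a_{l'}$ contains an edge $(v,w)\notin G$. By (H1), $v\in\max M\setminus\{t\}$ or $w\in\min M\setminus\{s\}$. In the first case assign $v$, and note $v\ne a_l$, because $a_l<b_l$ is not maximal. In the second case assign $w$, and note $w\neq a_l$ because $w$ is not the first vertex of the path. All vertices of the path lie between $a_l$ and $a_{l'}$ in $L$. So the special vertex lies in the $L$-interval $(a_l,a_{l'}]$.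
* Otherwise $b_{l'}\not<b_l$ in $M$, and an $H$-path from $b_{l'}$ to $b_l$ contains an edge $(v,w)\notin G$ with $v\in\max M\setminus\{t\}$ or $w\in\min M\setminus\{s\}$. In the first case assign $v$, which is not the last vertex of the path, so $v\ne b_l$. In the second case assign $w$, and note $w\ne b_l$, because $b_l$ is not minimal. So the special vertex lies in the $L$-interval $[b_{l'},b_l)$.

**Step 5: the special vertices of the left class are distinct.** This bounds the number of consecutive pairs. Take all consecutive pairs $(l,l')$ of the left classes, over all groups. Their index intervals $(l,l']$ are pairwise disjoint, because groups are runs of consecutive indices and within a group the pairs are consecutive in the class. So the intervals $(a_l,a_{l'}]$ are pairwise disjoint, and so are the intervals $[b_{l'},b_l)$. The former lie at or before $a_k$ in $L$, and the latter at or after $b_k$. Hence all assigned vertices are distinct, and there are at most $\sigma$ pairs.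

In each group, a nonempty left class has one more edge than it has consecutive pairs. So the left classes contain at most $(N-2)^++\sigma$ edges in total. The same holds for the right classes. Adding the short edges,
$$k\le\beta+2\bigl(\lceil n/\beta\rceil-2\bigr)^++2\sigma. \tag{1}$$

**Step 6: choice of $\beta$.** Take $\beta=\lceil\sqrt{2n}\,\rceil$. Then $\beta\le\sqrt{2n}+1$ and $N=\lceil n/\beta\rceil\le\sqrt{n/2}+1$. If $N\ge2$, then (1) gives
$$k\le\sqrt{2n}+1+2\bigl(\sqrt{n/2}-1\bigr)+2\sigma=2\sqrt{2n}-1+2\sigma\le2\sqrt{2n}+2\sigma .$$
If $N=1$, then $k\le\sqrt{2n}+1+2\sigma\le2\sqrt{2n}+2\sigma$. By Fact 0, Theorem 2 is proved. $\blacksquare$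

The upper bound in Corollary 3 is Theorem 2 with $|\min P|=|\max P|=1$. The lower bound was shown in Section 3. $\blacksquare$

## 9. Random orders in the outer layers: proof of Theorem 4

Theorem 2 is weak when there are many minimal or maximal elements. For $m$ disjoint relations $a_i\prec b_i$ we have $n=2m$ and $2\sigma=2(n-2)$, so the bound is linear, although $\mathrm{qn}=1$. The term $\sigma$ comes from Step 4 above, where relations of $H$ need not be relations of $M$. The remedy is to peel off layers from the bottom and from the top until the next layer is small, order the peeled layers at random, and use Theorem 2 only on the middle part. The failure in Section 4 came from having many layers; here we will peel only a few.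

**Step 1: the middle part $M$.** We check that Theorem 2 applies to what remains. Let $Y=B_1\cup\dots\cup B_q$ and $M=P\setminus(X\cup Y)$. The set $X$ is a down-set of $P$. The set $Y$ is an up-set of $P$: if $y\in Y$ and $w>y$, then $w\notin X$, since $X$ is a down-set and $y\notin X$; and $Y$ is an up-set of $P\setminus X$. So $M$ is convex: if $x<y<z$ with $x,z\in M$, then $y\in X$ would give $x\in X$, and $y\in Y$ would give $z\in Y$. By convexity the cover relations of $M$ are exactly the cover relations of $P$ inside $M$. So $M$ is planar: delete the other vertices from the drawing.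

Since $M$ is a down-set of $P\setminus X$, we have $\min M\subseteq\min(P\setminus X)=A_{p+1}$. Also $\max M=B_{q+1}$ by definition. By Theorem 2 and $|M|\le n$, there is a linear extension $L_M$ of $M$ whose rainbows have size at most
$$2\sqrt{2n}+2\bigl(|A_{p+1}|+|B_{q+1}|\bigr). \tag{2}$$
If $M=\emptyset$ this is trivial.

**Step 2: the random linear extension.** Let
$$L:\quad A_1,A_2,\dots,A_p,\;M\text{ (ordered by }L_M),\;B_q,B_{q-1},\dots,B_1,$$
where the elements inside each $A_r$ ($r\le p$) and each $B_r$ ($r\le q$) are in independent uniformly random order. The sets $A_r,B_r$ are antichains. If $x<y$ with $x\in A_r$ and $y\in A_{r'}$, then $x$ was removed before $y$, so $r<r'$. If $x<y$ with $x\in B_r$ and $y\in B_{r'}$, then $y$ was removed before $x$, so $r>r'$. Since $X$ is a down-set and $Y$ is an up-set, no relation goes upward from outside $X$ into $X$, or from $Y$ to outside $Y$. So $L$ is always a linear extension of $P$.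

**Step 3: classes of edges.** We sort the cover relations not inside $M$ so that each class is controlled by one random order. An edge meeting $X$ has its lower endpoint in $X$, and an edge meeting $Y$ has its upper endpoint in $Y$. So every cover relation not inside $M$ belongs to exactly one of the following classes:

* $E(A_r)$, $1\le r\le p$: lower endpoint in $A_r$;
* $E(B_r)$, $1\le r\le q$: upper endpoint in $B_r$ and lower endpoint not in $X$.

Let $C$ run over the $p+q$ layers $A_1,\dots,A_p,B_1,\dots,B_q$. Let $m_C=|E(C)|$, and let $\rho_C$ be the maximum size of a rainbow contained in $E(C)$. The cover graph is simple and planar. It is triangle-free, since a triangle would contain $x\prec y\prec z$ together with $x\prec z$, and $x<y<z$ shows that $x<z$ is not a cover. A simple planar triangle-free graph on $n\ge3$ vertices has at most $2n-4$ edges, by Euler's formula, and for $n\le2$ there is at most one edge, and none for $n=1$. So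
$$\sum_Cm_C\le2n. \tag{3}$$

**Step 4: rainbows in one class.** We show that $\mathbb E\rho_C$ is of order $\sqrt{m_C}$. Fix a class $C=A_r$ and condition on the orders of all other layers. The upper endpoints of edges in $E(A_r)$ lie outside the antichain $A_r$ and after it in $L$, so their mutual order is now determined. Take $k$ edges of $E(A_r)$ with pairwise distinct endpoints. All their lower endpoints precede all their upper endpoints, so the edges form a rainbow if and only if their lower endpoints appear in the reverse of the order of their upper endpoints. The random order of $A_r$ does this with probability $1/k!$. For $C=B_r$ the same holds with the roles of the endpoints exchanged: the lower endpoints lie outside $B_r$ and before it in $L$, and the random order is on the upper endpoints.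

A rainbow of size $k$ has pairwise distinct endpoints, so we may take a union bound over sets of $k$ edges. With $k!\ge(k/e)^k$,
$$\Pr(\rho_C\ge k)\le\binom{m_C}k\frac1{k!}\le\frac{m_C^k}{(k!)^2}\le\Bigl(\frac{e^2m_C}{k^2}\Bigr)^k .$$
The bound does not depend on what we conditioned on, so it holds unconditionally. For $k>2e\sqrt{m_C}$ the last expression is at most $4^{-k}$. There are at most $2e\sqrt{m_C}$ integers $k\ge1$ with $k\le2e\sqrt{m_C}$, and for these we use $\Pr\le1$. Hence
$$\mathbb E\rho_C=\sum_{k\ge1}\Pr(\rho_C\ge k)\le2e\sqrt{m_C}+\sum_{k\ge1}4^{-k}=2e\sqrt{m_C}+\tfrac13. \tag{4}$$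

**Step 5: adding up.** By linearity of expectation, (4), Cauchy–Schwarz and (3),
$$\mathbb E\sum_C\rho_C\le2e\sum_C\sqrt{m_C}+\tfrac{p+q}3\le2e\sqrt{(p+q)\cdot2n}+\tfrac{p+q}3 .$$
Fix orders of the layers for which $\sum_C\rho_C$ is at most this value. Any rainbow in $L$ is the union of a rainbow of cover relations inside $M$, whose size is at most (2), and of rainbows in the classes $E(C)$, whose sizes add up to at most $\sum_C\rho_C$. So its size is at most
$$2\sqrt{2n}+2\bigl(|A_{p+1}|+|B_{q+1}|\bigr)+2e\sqrt{2(p+q)n}+\tfrac{p+q}3,$$
and by Fact 0 this bounds $\mathrm{qn}(P)$. $\blacksquare$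

## 10. Small layers by pigeonhole: the exponent $2/3$

In Theorem 4 the term $2(|A_{p+1}|+|B_{q+1}|)$ asks us to wait for a small layer, and the term $\sqrt{(p+q)n}$ asks us not to wait long. If we allow $T$ layers on each side, pigeonhole finds one of size at most $n/T$. The two costs are then of order $n/T$ and $\sqrt{Tn}$, and they balance at $T=n^{1/3}$.

**Proof of Theorem 1.** Let $T=\lceil n^{1/3}\rceil$. The sets $A_1,\dots,A_T$ are disjoint (some may be empty), so $|A_{p+1}|\le n/T$ for some $0\le p\le T-1$. Fix this $p$ and define $X$ and $B_1,B_2,\dots$ as in Theorem 4. The sets $B_1,\dots,B_T$ are disjoint, so $|B_{q+1}|\le n/T$ for some $0\le q\le T-1$. We have $n/T\le n^{2/3}$. Since $T<n^{1/3}+1$, also $p+q\le2(T-1)\le2n^{1/3}$. Therefore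
$$2e\sqrt{2(p+q)n}\le2e\sqrt{4n^{4/3}}=4e\,n^{2/3},$$
and Theorem 4 gives
$$\mathrm{qn}(P)\le2\sqrt2\,n^{1/2}+4n^{2/3}+4e\,n^{2/3}+\tfrac23n^{1/3}\le19\,n^{2/3},$$
because $n^{1/2},n^{1/3}\le n^{2/3}$ and $2\sqrt2+4+4e+\frac23<18.4$. $\blacksquare$

This proves the conjecture stated in Section 2, with $\alpha=2/3$ and $c=19$.
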